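\title{Slow growth of the Bergman distance on a smooth pseudoconvex domain}

\begin{abstract}
For every $n\ge 3$ we construct a bounded pseudoconvex domain $\Omega\subset\mathbb C^n$ with $C^\infty$ boundary and points $p_j\to\partial\Omega$ whose Bergman distance from any fixed point of $\Omega$ is $o(-\log\delta_\Omega(p_j))$, where $\delta_\Omega$ is the Euclidean distance to the boundary. Hence the lower bound $\operatorname{dist}^B_\Omega(z,w)\ge C^{-1}(-\log\delta_\Omega(z))$ fails in general, even for smooth boundaries. The domain is a Hartogs domain whose defining function is modeled on a chain of discs joined by long annuli. Crossing one annulus divides the distance to the boundary by an arbitrarily large factor at a bounded cost in Bergman length, because on a long annulus the Bergman kernel is dominated in turn by three Laurent monomials. For $n=1$ the lower bound holds; the case $n=2$ is not treated.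
\end{abstract}

\section{Introduction}

Let $\Omega\subset\mathbb C^n$ be a bounded domain, $dV$ the Lebesgue measure, $A^2(\Omega)$ the Hilbert space of holomorphic functions in $L^2(\Omega,dV)$, and
\[
K_\Omega(z)=K_\Omega(z,z)=\sup\{|f(z)|^2:\ f\in A^2(\Omega),\ \|f\|\le1\}
\]
the Bergman kernel on the diagonal. The Bergman metric is the K\"ahler metric with potential $\log K_\Omega$,
\[
B_\Omega(z,v)^2=\sum_{i,l}\frac{\partial^2\log K_\Omega}{\partial z_i\partial\bar z_l}(z)\,v_i\bar v_l,\qquad v\in\mathbb C^n,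
\]
and the Bergman distance $\operatorname{dist}^B_\Omega(z,w)$ is the infimum of $\int B_\Omega(\gamma,\gamma')\,dt$ over piecewise $C^1$ curves $\gamma$ in $\Omega$ from $w$ to $z$. (Other normalizations change the distance by a constant factor, which plays no role here.) Let $\delta_\Omega(z)$ be the Euclidean distance from $z$ to $\partial\Omega$. We ask how fast the invariant quantity $\operatorname{dist}^B_\Omega(z,w)$ must grow, for fixed $w$, as the Euclidean quantity $\delta_\Omega(z)$ tends to $0$.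

In the unit ball $K(z)=n!\,\pi^{-n}(1-|z|^2)^{-n-1}$, and
\[
\operatorname{dist}^B(z,0)=\sqrt{n+1}\int_0^{|z|}\frac{dr}{1-r^2}=\frac{\sqrt{n+1}}2\log\frac{2-\delta(z)}{\delta(z)} .
\]
So a general lower bound cannot be of larger order than $-\log\delta_\Omega$. For bounded pseudoconvex domains with $C^2$ boundary, and also with Lipschitz boundary, it is known that for each $w\in\Omega$ there is $C>0$, depending only on $\Omega$ and $w$, with
\begin{equation}\label{eq:known}
\operatorname{dist}^B_\Omega(z,w)\ge\frac{-\log\delta_\Omega(z)}{C\log(-\log\delta_\Omega(z))}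
\end{equation}
for $z$ sufficiently close to $\partial\Omega$. The following is posed as an open problem in \cite{CRMA}: for every bounded pseudoconvex domain $\Omega\subset\mathbb C^n$ with $C^2$ boundary and every $w\in\Omega$, is there $C>0$ such that
\begin{equation}\label{eq:improved}
\operatorname{dist}^B_\Omega(z,w)\ge\frac1C\bigl(-\log\delta_\Omega(z)\bigr)
\end{equation}
for all $z\in\Omega$ sufficiently close to $\partial\Omega$? The estimate \eqref{eq:improved} is known for smooth bounded strongly pseudoconvex domains, and for bounded convex domains without any regularity assumption on the boundary. These cases, the ball, and the small gap between \eqref{eq:known} and \eqref{eq:improved} all suggest the answer yes. The answer is no.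

\begin{theorem}\label{thm:main}
Let $n\ge3$. There are a bounded pseudoconvex Hartogs domain $\Omega\subset\mathbb C^n$ with $C^\infty$ boundary and points $p_j\in\Omega$, $p_j\to\partial\Omega$, such that for every $w\in\Omega$
\[
\frac{\operatorname{dist}^B_\Omega(p_j,w)}{-\log\delta_\Omega(p_j)}\longrightarrow0 .
\]
\end{theorem}

In one variable the estimate is true.

\begin{proposition}\label{prop:one}
If $\Omega\subset\mathbb C$ is a bounded domain with $C^2$ boundary, then \eqref{eq:improved} holds for every $w\in\Omega$.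
\end{proposition}

We make no claim for $n=2$: the construction needs two complex variables besides the fiber variable of the Hartogs domain.

The domain has the form $\Omega=\{(x,W):|W|<e^{-\varphi(x)}\}$ with $\varphi$ plurisubharmonic. Call $D(x,W)=-\varphi(x)-\log|W|$ the \emph{depth} of a point with $W\ne0$; on the part of $\Omega$ that we use, it is comparable to $\delta_\Omega$. The obvious way to reduce the depth is to move inside the disc $\{x\}\times\{|W|<e^{-\varphi(x)}\}$. We move instead in the base, along a complex curve that consists of discs (\emph{bodies}) joined by long annuli (\emph{necks}). The function $\varphi$ is arranged so that the depth is divided by a large number $\tau$ from one body to the next, while the Bergman length of this passage is bounded independently of $\tau$. After $N$ necks, $-\log\delta_\Omega$ has grown by $N\log\tau$ at cost $O(N)$.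

Section~\ref{sec:basics} recalls the extremal description of the metric and proves Proposition~\ref{prop:one}. Section~\ref{sec:neck} computes a single neck by hand, in a Reinhardt domain. Sections~\ref{sec:model}--\ref{sec:upper} build an unbounded model domain containing an infinite chain of necks and estimate the length of a path along the chain. Section~\ref{sec:domain} inserts rescaled finite pieces of such models, with $\tau\to\infty$, into one smooth bounded domain, and Section~\ref{sec:end} completes the proof.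

\section{Extremal problems and the case of one variable}\label{sec:basics}

For an open set $U\subset\mathbb C^n$, bounded or not, define $K_U(p)$ by the supremum above, and for $v\in\mathbb C^n$ put
\[
J_U(p,v)=\sup\{|vf(p)|^2:\ f\in A^2(U),\ f(p)=0,\ \|f\|\le1\},\qquad vf=\sum_iv_i\,\frac{\partial f}{\partial z_i}.
\]
If $v=\gamma'(t)$ and $f$ is holomorphic, then $vf=\frac{d}{dt}f(\gamma(t))$. We use the following standard facts.

\begin{enumerate}
\item[(K1)] \emph{The metric as a quotient.} For a bounded domain $\Omega$, $B_\Omega(p,v)^2=J_\Omega(p,v)/K_\Omega(p)$. Indeed, choose an orthonormal basis $f_0,f_1,\dots$ of $A^2(\Omega)$ with $f_i(p)=0$ for $i\ge1$ and $vf_i(p)=0$ for $i\ge2$. Differentiating $\log\sum|f_i|^2$ gives $B_\Omega(p,v)^2=|vf_1(p)|^2/|f_0(p)|^2$, and $|vf_1(p)|^2=J_\Omega(p,v)$, $|f_0(p)|^2=K_\Omega(p)$.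
\item[(K2)] \emph{Monotonicity.} If $p\in U'\subset U$, then $K_U(p)\le K_{U'}(p)$ and $J_U(p,v)\le J_{U'}(p,v)$. In particular,
\begin{equation}\label{eq:split}
B_\Omega(p,v)^2\le\frac{J_U(p,v)}{K_\Omega(p)}\qquad(p\in U\subset\Omega).
\end{equation}
\item[(K3)] \emph{Biholomorphisms.} If $F:U\to U'$ is biholomorphic, then $f\mapsto(f\circ F)\det F'$ is an isometry of $A^2(U')$ onto $A^2(U)$. Hence $K_U(p)=|\det F'(p)|^2K_{U'}(F(p))$ and $J_U(p,v)=|\det F'(p)|^2J_{U'}(F(p),F'(p)v)$.
\item[(K4)] \emph{Mean values.} If $f$ is holomorphic on a product $Y$ of balls centered at $0$, of volume $|Y|$, then $|f(0)|^2\le|Y|^{-1}\int_Y|f|^2\,dV$. On a disc of radius $r$, $|f'(0)|^2\le2\pi^{-1}r^{-4}\int|f|^2\,dV$. Consequently $|\Omega|^{-1}\le K_\Omega\le n!\,\pi^{-n}\delta_\Omega^{-2n}$, the lower bound coming from the constant function.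
\item[(K5)] \emph{Rays.} Suppose $\Omega$ is invariant under rotation of one coordinate $W$, and let $L(\sigma)=\log K_\Omega(x,e^\sigma)$, the other coordinates $x$ being fixed. In the local coordinate $\log W$ the potential depends only on the real part, so the Bergman length element along a ray $W=e^{\sigma+i\theta_0}$ is $\frac12\sqrt{L''(\sigma)}\,d\sigma$.
\item[(K6)] \emph{Hartogs domains.} Let $\varphi$ be continuous on an open set $U_0\subset\mathbb C^{n-1}$ and $U=\{(x,W):x\in U_0,\ |W|<e^{-\varphi(x)}\}$. For $f=\sum_{m\ge1}f_m(x)W^{m-1}$ we have $\|f\|^2=\sum_m\frac\pi m\int_{U_0}|f_m|^2e^{-2m\varphi}\,dV$, so the Cauchy--Schwarz inequality and its equality case give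
\begin{equation}\label{eq:hartogs}
K_U(x,W)=\sum_{m\ge1}\frac m\pi\,k[m\varphi](x)\,|W|^{2m-2},
\end{equation}
where $k[\phi](x)=\sup\{|f(x)|^2: f\text{ holomorphic on }U_0,\ \int_{U_0}|f|^2e^{-2\phi}\,dV\le1\}$.
\end{enumerate}

The bound \eqref{eq:split} splits an upper estimate of the metric into two tasks of different nature. An upper bound for $J_U$ is local and follows from Cauchy estimates on a well-chosen small set $U$. A lower bound for $K_\Omega$ is global: one has to produce holomorphic functions on all of $\Omega$. A lower estimate of the metric reverses the roles, and in one variable it is easy.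

\begin{proof}[Proof of Proposition~\ref{prop:one}]
Since $\partial\Omega$ is compact and $C^2$, there is $r>0$ such that each boundary point $\zeta_0$ lies on the boundary of a disc of radius $r$ disjoint from $\Omega$. Let $z\in\Omega$, $\delta=\delta_\Omega(z)$, let $\zeta_0$ be a nearest boundary point and $a$ the center of the exterior disc at $\zeta_0$. The disc of center $z$ and radius $\delta$ lies in $\Omega$, so the two discs are disjoint and touch at $\zeta_0$; hence $|z-a|=r+\delta$. The map $\iota(\zeta)=r/(\zeta-a)$ sends $\Omega$ injectively into the unit disc $\mathbb D$, so (K2) and (K3) give $J_\Omega(z,1)\ge|\iota'(z)|^4J_{\mathbb D}(\iota(z),1)$. Now $J_{\mathbb D}(\zeta,1)=B_{\mathbb D}^2K_{\mathbb D}=\frac2\pi(1-|\zeta|^2)^{-4}$, $|\iota'(z)|=r/(r+\delta)^2$, and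
\[
1-|\iota(z)|^2=\frac{2r\delta+\delta^2}{(r+\delta)^2}\le\frac{2\delta}{r+\delta}.
\]
Therefore $J_\Omega(z,1)\ge\frac1{8\pi}\delta^{-4}\bigl(\frac r{r+\delta}\bigr)^4$. With $K_\Omega(z)\le1/(\pi\delta^2)$ from (K4) we obtain $B_\Omega(z,1)\ge c_\Omega/\delta_\Omega(z)$ on $\Omega$, where $c_\Omega>0$ depends on $r$ and the diameter of $\Omega$. Since $\delta_\Omega$ is $1$-Lipschitz, every curve $\gamma$ from $w$ to $z$ has Bergman length at least
\[
c_\Omega\int\frac{|\gamma'|}{\delta_\Omega(\gamma)}\,dt\ge c_\Omega\bigl(\log\delta_\Omega(w)-\log\delta_\Omega(z)\bigr),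
\]
which is at least $\frac12c_\Omega(-\log\delta_\Omega(z))$ when $\delta_\Omega(z)$ is small.
\end{proof}

This proof bounds the metric from below at each point in the only direction there is. In several variables a path can approach the boundary while moving in a direction in which $\log K_\Omega$ is almost harmonic.

\section{Crossing one neck}\label{sec:neck}

By (K5), what a radial path costs is governed by the second derivative of $L=\log K$, not by the change of $L$. For two monomials, $L(\sigma)=\log(a+be^{2\sigma})$ with $a,b>0$, the substitution $u=\sqrt{b/a}\,e^\sigma$ gives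
\[
\int_{-\infty}^\infty\tfrac12\sqrt{L''}\,d\sigma=\int_{-\infty}^\infty\frac{\sqrt{ab}\,e^\sigma}{a+be^{2\sigma}}\,d\sigma=\int_0^\infty\frac{du}{1+u^2}=\frac\pi2 .
\]
A change of the dominant monomial costs a fixed amount, whatever the coefficients, and the stretches on which one monomial dominates are almost free. The next lemma is the version with three dominant monomials that we use both here and in Section~\ref{sec:upper}. Think of $r=|Z|$ and $r'=|Z'|$ on the annulus $ZZ'=e^{-T}$, and of $M_j$ as a bound for the contribution of $Z^j$ to the kernel.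

\begin{lemma}\label{lem:three}
Let $T>2\log200$, $\Theta\ge1$ and $T\Theta\le e^T$. For $200e^{-T}\le r\le\frac1{200}$ put $r'=e^{-T}/r$,
\[
M_j(r)=\begin{cases}(24r')^{2|j|},&j\le-1,\\ 1/T,&j=0,\\ \Theta\,(24r)^{2j},&j\ge1,\end{cases}
\qquad \mathcal K(r)=\max\bigl(r'^2,\ 1/T,\ \Theta r^2\bigr),
\]
and $\mathcal J(r)=\min_{j_0\in\{-1,0,1\}}\sum_{j\in\mathbb Z}(j-j_0)^2M_j(r)$. There is an absolute constant $C_0$ with
\[
\int_{200e^{-T}}^{1/200}\Bigl(\frac{\mathcal J(r)}{\mathcal K(r)}\Bigr)^{1/2}\frac{dr}r\le C_0,\qquad \frac{\mathcal J(e^{-T/2})}{\mathcal K(e^{-T/2})}\le C_0 .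
\]
\end{lemma}

\begin{proof}
In this proof $C$ is absolute. Since $24r,24r'\le0.12$, each of the two series (over $j\le-1$ and over $j\ge1$) is at most $C$ times its first nonzero term. Thus the sum defining $\mathcal J$ is at most
\[
C\bigl(r'^4+\tfrac1T+\Theta r^2\bigr),\qquad C\bigl(r'^2+\Theta r^2\bigr),\qquad C\bigl(r'^2+\tfrac1T+\Theta r^4\bigr)
\]
for $j_0=-1,0,1$. The following three ranges cover the interval; note that $|dr|/r=|dr'|/r'$.

If $r'\ge T^{-1/2}$, then $\Theta r^2\le\Theta Te^{-2T}\le e^{-T}\le1/T$. With $j_0=-1$ and $\mathcal K\ge r'^2$ we get $(\mathcal J/\mathcal K)^{1/2}\le C(r'+T^{-1/2}/r')$, and $\int_{T^{-1/2}}^{1}(r'+T^{-1/2}/r')\,dr'/r'\le2$.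

If $r'\le T^{-1/2}$ and $r\le(T\Theta)^{-1/2}$, then $j_0=0$ and $\mathcal K\ge1/T$ give $(\mathcal J/\mathcal K)^{1/2}\le C(\sqrt T\,r'+\sqrt{T\Theta}\,r)$. Each term integrates to at most $1$: the first against $dr'/r'$ over $r'\le T^{-1/2}$, the second against $dr/r$ over $r\le(T\Theta)^{-1/2}$. The point $r=r'=e^{-T/2}$ lies in this range because $T\Theta\le e^T$, and in this range each term is at most $1$; this gives the second claim.

If $r\ge(T\Theta)^{-1/2}$, then $r'^2\le T\Theta e^{-2T}\le1/T$. With $j_0=1$ and $\mathcal K\ge\Theta r^2$ we get $(\mathcal J/\mathcal K)^{1/2}\le C(r+(T\Theta)^{-1/2}/r)$, and the integral against $dr/r$ over $(T\Theta)^{-1/2}\le r\le1$ is at most $2C$.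
\end{proof}

Now take a Hartogs domain over the annulus $e^{-T}<|Z|<1$ in which the depth of $(Z,1)$ is an affine function of $\log|Z|$, decreasing from $1+1/\tau$ at the inner circle to $1/\tau$ at the outer one.

\begin{proposition}\label{prop:toy}
Let $\tau\ge3$, $T\ge4\tau$ and
\[
\mathcal R=\{(Z,W)\in\mathbb C^2:\ e^{-T}<|Z|<1,\ |W|<e^{1/\tau}|Z|^{-1/T}\}.
\]
The point $p^*=(200e^{-T},1)$ has depth at least $\frac12$, the point $p=(\frac1{200},1)$ has depth at most $3/\tau$, and $\operatorname{dist}^B_{\mathcal R}(p^*,p)\le2e^2C_0$.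
\end{proposition}

\begin{proof}
The depth of $(Z,1)$ is $D(\xi)=\frac1\tau+\frac\xi T\le2$, where $\xi=\log(1/|Z|)\in(0,T)$. Since $\log200<5.3$ and $T\ge\max(12,4\tau)$, the depth at $p^*$ exceeds $1-5.3/12>\frac12$ and the depth at $p$ is below $\frac1\tau+\frac{5.3}{4\tau}<\frac3\tau$.

The monomials $Z^{j-1}W^{m-1}$ ($j\in\mathbb Z$, $m\ge1$) form an orthogonal basis of $A^2(\mathcal R)$, with squared norms $2\pi^2I_{j,m}/m$, where $I_{j,m}=\int_0^Te^{-2j\xi+2mD(\xi)}\,d\xi$. Hence
\[
K_{\mathcal R}(r,1)=\frac1{2\pi^2r^2}\sum_{j\in\mathbb Z}\Sigma_j(r),\qquad\Sigma_j(r)=r^{2j}\sum_{m\ge1}\frac m{I_{j,m}} .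
\]
Let $L(\sigma)=\log K_{\mathcal R}(e^\sigma,1)$ and $\pi_j=\Sigma_j/\sum_i\Sigma_i$. Since $\frac{d}{d\sigma}\Sigma_j=2j\Sigma_j$, the quantity $\frac14L''=\sum j^2\pi_j-(\sum j\pi_j)^2$ is the variance of $j$ under the probability distribution $(\pi_j)$, so
\[
\tfrac14L''\le\frac{\sum_j(j-j_0)^2\Sigma_j}{\sum_j\Sigma_j}\qquad\text{for every }j_0 .
\]
We compare $\Sigma_j$ with the $M_j$ of Lemma~\ref{lem:three} for $\Theta=\tau^2$; the hypothesis holds because $T\tau^2\le T^3/16\le e^T$. We use $\sum_mme^{-2ma}=(2\sinh a)^{-2}$, which is less than $1$ for $a=\frac12$ and at most $\tau^2/4$ for $a=1/\tau$.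

\emph{Upper bounds.} For $j\le-1$ integrate over $T-1<\xi<T$, where $D\ge\frac12$: $I_{j,m}\ge e^{2|j|(T-1)}e^m$, so $\Sigma_j\le(er')^{2|j|}$. For $j=0$ integrate over $T/2<\xi<T$, where $D\ge\frac12$: $I_{0,m}\ge\frac T2e^m$, so $\Sigma_0\le2/T$. For $j\ge1$ integrate over $0<\xi<1$, where $D\ge1/\tau$: $I_{j,m}\ge e^{-2j}e^{2m/\tau}$, so $\Sigma_j\le\tau^2(er)^{2j}$. Thus $\Sigma_j\le2M_j$ for all $j$.

\emph{Lower bounds.} From $D\le2$ we get $I_{-1,1}\le e^4e^{2T}$ and $I_{0,1}\le e^4T$, so $\Sigma_{-1}\ge e^{-4}r'^2$ and $\Sigma_0\ge e^{-4}/T$. For $\tau\le m\le2\tau\le T/2$ we have $I_{1,m}=e^{2m/\tau}\int_0^Te^{-2(1-m/T)\xi}\,d\xi\le e^4$, and there are at least $\tau/2$ such integers $m$, so $\Sigma_1\ge\frac12e^{-4}\tau^2r^2$. Thus $\sum_j\Sigma_j\ge\frac12e^{-4}\mathcal K$.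

Altogether $\frac14L''\le4e^4\mathcal J/\mathcal K$, and (K5) with Lemma~\ref{lem:three} bounds the length of the segment from $p^*$ to $p$.
\end{proof}

\begin{remark}\label{rem:slit}
The topology of the annulus is essential. Remove from $\mathcal R$ the points with $Z<0$. Then $Z^{1/T}$ has a holomorphic branch, and $(Z,W)\mapsto(Z,We^{-1/\tau}Z^{1/T})$ maps the slit domain onto the product of the slit annulus and $\mathbb D$, sending a point of depth $D$ to a point whose second coordinate has modulus $e^{-D}$. The kernel of a product is the product of the kernels, so the Bergman distance is at least the distance of the projections to $\mathbb D$. The distance from $0$ to $e^{-D}$ in $\mathbb D$ is $\frac1{\sqrt2}\log\coth\frac D2$; since $\coth\frac D2\ge\frac2D$ and $\coth\frac14<5$, the distance from $p^*$ to $p$ in the slit domain is at least $\frac1{\sqrt2}\log\frac{2\tau}{15}$. In $\mathcal R$ only integral powers of $Z$ are available, and the slope $1/T$ is too small for the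 relevant exponents $m\le2\tau$ to see it.
\end{remark}

Four things separate Proposition~\ref{prop:toy} from Theorem~\ref{thm:main}. First, many necks must be chained. Second, depth must be comparable to Euclidean distance to the boundary, which fails at $p^*$, where the inner circle is at distance about $e^{-T}$; we therefore realize the annulus as the curve $ZZ'=e^{-T}$ in $\mathbb C^2$, whose two ends both have size of order $1$. This is where the second base variable enters. Third, the rotational symmetry is lost, so the exact formula for $L''$ is replaced by \eqref{eq:split}, and the monomials with $j=-1,0,1$ are replaced by functions built with the $\bar\partial$-equation. Fourth, the domain must be bounded and smooth.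

\section{The model: a chain of bodies and necks}\label{sec:model}

Fix $n\ge3$. From now on $c,C>0$ denote constants that depend only on $n$ and may change from line to line; any other dependence is indicated. The model depends on parameters $\tau\ge\tau_0(n)$, $T\ge T_0(\tau,n)$, $\Lambda\ge\Lambda_0(\tau,T,n)$, chosen in this order. We require from the start
\begin{equation}\label{eq:param}
\tau\ge100,\quad T\ge400\tau,\quad T\tau^n\le e^T,\quad\varepsilon=e^{-T/2},\quad\eta=\varepsilon^2/4,\quad\Lambda\ge100/\eta^2;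
\end{equation}
the remaining conditions appear in Section~\ref{sec:lower}, and none of them depends on the index $k$ below. Here $\tau$ is the ratio of consecutive depths, $T$ the logarithmic length of a neck, and $\Lambda$ forces concentration near the curve. Note that $T^{-1/2}\le\frac1{200}$, that $\varepsilon\le T^{-1/2}\tau^{-n/2}$, and that $\varepsilon\le e^{-20000}$ is negligible against every numerical constant below.

\subsection{The curve and the tube}
On $\mathbb C^2$ let
\[
s=\sin\pi z_1,\qquad Z_k=s+(-1)^kz_2\quad(k\in\mathbb Z),\qquad G=s^2-z_2^2-\varepsilon^2 .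
\]
Then $Z_{k+1}=Z_{k-1}$,
\begin{equation}\label{eq:ids}
Z_kZ_{k-1}=G+\varepsilon^2,\qquad s=\tfrac12(Z_k+Z_{k-1}),\qquad z_2=\tfrac{(-1)^k}2(Z_k-Z_{k-1}),
\end{equation}
and from $dG=2s\,ds-2z_2\,dz_2$, $dZ_k=ds+(-1)^kdz_2$, $ds=\pi\cos(\pi z_1)\,dz_1$,
\begin{equation}\label{eq:jac}
dG\wedge dZ_k=(-1)^k2\pi\cos(\pi z_1)Z_k\,dz_1\wedge dz_2,\qquad dz_1\wedge dG=-2z_2\,dz_1\wedge dz_2 .
\end{equation}
For $\varepsilon=0$ the curve $\{G=0\}$ would be the union of the graphs $z_2=\pm s$, which cross at the points $(k,0)$. For $\varepsilon>0$ each crossing is replaced by the annulus $Z_kZ_{k-1}=e^{-T}$; this is neck $k$. Body $k$ is the part of the curve near the graph $z_2=(-1)^ks$ around $k<z_1<k+1$; there $Z_{k\pm1}$ is tiny and $Z_k$ is of order $1$. Bodies $k$ and $k+2$ lie near the same graph and are joined through $z_1=k+\frac32$, $z_2\approx-1$. Since they are to carry different depths, this connection has to be cut. Put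
\[
\rho=|z_2-1|^2+|G/\eta|^2,\qquad\mathcal T=\{\rho<9/4\}.
\]
The tube $\mathcal T$ is a thin neighborhood of the part of the curve with $|z_2-1|<\frac32$; see Figure~\ref{fig:chain}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=3.5,yscale=1.9]
\draw[->,gray] (-0.15,0)--(3.2,0) node[right,black]{$z_1$};
\draw[->,gray] (-0.1,-0.65)--(-0.1,1.25) node[above,black]{$z_2$};
\draw[dotted] (-0.15,-0.5)--(3.1,-0.5) node[right]{$z_2=-\tfrac12$};
\foreach \k in {0,1,2}{
\draw[very thick,domain=0.0641:0.9359,samples=140] plot ({\k+\x},{sqrt(max(0,sin(180*\x)*sin(180*\x)-0.04))});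
\draw[domain=0.0641:0.181,samples=40] plot ({\k+\x},{-sqrt(max(0,sin(180*\x)*sin(180*\x)-0.04))});
\draw[domain=0.0641:0.181,samples=40] plot ({\k+1-\x},{-sqrt(max(0,sin(180*\x)*sin(180*\x)-0.04))});}
\draw[very thick,densely dashed] (0.9359,0)--(1.0641,0) (1.9359,0)--(2.0641,0);
\node at (0.5,1.12){body $k-1$}; \node at (1.5,1.12){body $k$}; \node at (2.5,1.12){body $k+1$};
\node at (1,-0.68){neck $k$}; \node at (2,-0.68){neck $k+1$};
\end{tikzpicture}
\caption{The real points of the curve $\sin^2\pi z_1-z_2^2=\varepsilon^2$ with $z_2>-\frac12$, for exaggerated $\varepsilon$. The path follows the thick arcs. On the dashed segments, around the integers $z_1=k$ and $z_1=k+1$, the coordinate $z_2$ is purely imaginary and the path goes halfway around the central circle of the neck. The thin arcs are the continuations of the neighboring bodies beyond the necks; the tube cuts them off at $z_2=-\frac12$.}\label{fig:chain}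
\end{figure}

On $\mathcal T$ we have $|z_2|<\frac52$ and $|G|<\frac32\eta=0.375\,\varepsilon^2$. Hence $|s|^2=|z_2^2+\varepsilon^2+G|<2.6^2$, and $|s|\ge\sinh(\pi|\operatorname{Im}z_1|)$ with $\sinh(0.6\pi)>3$ bounds $\operatorname{Im}z_1$. With \eqref{eq:ids}, for all $k$,
\begin{equation}\label{eq:tube}
0.6\,\varepsilon^2\le|Z_kZ_{k-1}|\le1.4\,\varepsilon^2,\qquad|\operatorname{Im}z_1|<0.6,\qquad\tfrac1{10}\varepsilon^2\le|Z_k|<5.1\qquad\text{on }\mathcal T .
\end{equation}
On the \emph{wall} $\operatorname{Re}z_1=k+\frac12$ we have $s=(-1)^kr$ with $r=\cosh(\pi\operatorname{Im}z_1)\ge1$, so $|Z_k|=|r+z_2|$ and $|Z_{k\pm1}|=|r-z_2|$. In $\mathcal T$, $\operatorname{Re}z_2>-\frac12$ gives $|r+z_2|>\frac12$; then \eqref{eq:tube} gives $|r-z_2|\le3\varepsilon^2$, and so $|r+z_2|\ge2r-3\varepsilon^2$ and $|z_2|\ge r-3\varepsilon^2$. Thus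
\begin{equation}\label{eq:wall}
|Z_k|\ge1,\qquad|Z_{k\pm1}|\le3\varepsilon^2,\qquad|z_2|>\tfrac12\qquad\text{on }\mathcal T\cap\{\operatorname{Re}z_1=k+\tfrac12\}.
\end{equation}
In words, the wall meets the tube only in body $k$. This is what the cut achieves.

\subsection{The plurisubharmonic function}
We glue with a regularized maximum. Let $\theta$ be the convolution of $|x|/2$ with a smooth even probability density supported in $[-1,1]$; it is smooth, even, convex, and equal to $|x|/2$ for $|x|\ge1$. For $r>0$ put $\max_r(a,b)=\frac{a+b}2+r\,\theta\bigl(\frac{a-b}r\bigr)$. Convexity gives $|x|/2\le\theta(x)$, $|\theta'|\le\frac12$, and $\theta\le\frac12$ on $[-1,1]$. Hence: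
\begin{enumerate}
\item[(M1)] $\max\le\max_r\le\max+\frac r2$, and $\max_r(a,b)=\max(a,b)$ if $|a-b|\ge r$.
\item[(M2)] If $|a-b|<r$, then $\max(a,b)\le a+r$, so $\max_r(a,b)\le a+\frac32r$.
\item[(M3)] For smooth functions $a,b$ and $\mu=\frac12+\theta'(\frac{a-b}r)\in[0,1]$, we have $i\partial\bar\partial\max_r(a,b)\ge\mu\,i\partial\bar\partial a+(1-\mu)\,i\partial\bar\partial b$; the difference is $r^{-1}\theta''\,i\partial(a-b)\wedge\bar\partial(a-b)\ge0$.
\item[(M4)] If the derivatives of $a-b$ of orders $1,\dots,m$ are bounded by $A$, then, by the chain rule and the boundedness of $\theta',\theta'',\dots$, the derivatives of $r\theta(\frac{a-b}r)$ of orders $1,\dots,m$ are bounded by $C_m\max_{1\le l\le m}r^{1-l}A^l$.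
\end{enumerate}
An inequality between $(1,1)$-forms means the inequality between the Hermitian forms; $i\partial\bar\partial\Phi$ corresponds to $\sum\Phi_{z_i\bar z_l}v_i\bar v_l$ and, for holomorphic $h$, $i\,\partial h\wedge\overline{\partial h}$ corresponds to $|vh|^2$.

For $k\ge0$ let
\begin{equation}\label{eq:psi}
a_k=\frac{2\tau^{1-k}}T\le\frac{\tau^{-k}}{200},\qquad\psi_k=\tau^{-k}\Bigl(-1+\frac{|z_2|^2}{100}\Bigr)+a_k\log|Z_k| .
\end{equation}
On body $k$ we have $\psi_k\approx-\tau^{-k}$, the desired depth. To see what happens on neck $k$, put $q=\tau^{1-k}$, $\sigma'=\log(1/|Z_k|)$ and $\sigma=\log(1/|Z_{k-1}|)=T-\sigma'$ on the curve. Up to the small term in $|z_2|^2$,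
\[
-\psi_k\approx q\Bigl(\frac1\tau+\frac{2\sigma'}T\Bigr),\qquad-\psi_{k-1}\approx q\Bigl(1+\frac{2\tau\sigma}T\Bigr).
\]
The first function is the depth of Proposition~\ref{prop:toy}, scaled by $q$ and with its slope doubled. The doubling makes the two affine functions cross, at $\sigma=T/(2\tau)$, so that $\max(\psi_{k-1},\psi_k)$ equals $\psi_{k-1}$ at one end of the neck and $\psi_k$ at the other. The term $|z_2|^2$ supplies the positivity needed to solve $\bar\partial$ with cut-off functions of $z_2$.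

Each $\psi_k$ is smooth and plurisubharmonic on $\mathcal T$, where $Z_k\ne0$. From $|z_2|^2/100<0.0625$, $a_k\log5.1\le0.01\tau^{-k}$ and $a_k\log(\varepsilon^2/10)=-2\tau^{1-k}(1+T^{-1}\log10)$ we get
\begin{equation}\label{eq:psibounds}
-2.5\,\tau^{1-k}\le\psi_k\le-0.92\,\tau^{-k}\qquad\text{on }\mathcal T .
\end{equation}
For $k\ge1$ let \emph{slab $k$} be the set $\mathcal T\cap\{|\operatorname{Re}z_1-k|\le\frac12\}$, let $c_k=\tau^{1-k}/20$, and define on $\mathcal T$
\[
S=\psi_0\ \text{ for }\operatorname{Re}z_1\le\tfrac12,\qquad S=\max\nolimits_{c_k}(\psi_{k-1},\psi_k)\ \text{ on slab }k .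
\]

\begin{lemma}\label{lem:S}
The function $S$ is well defined, smooth and plurisubharmonic on $\mathcal T$, and $-2.5\tau\le S<0$. For $k\ge1$, $S\ge\psi_k$ on slabs $k$ and $k+1$, and $i\partial\bar\partial S\ge\frac{\tau^{-k}}{100}\,i\,dz_2\wedge d\bar z_2$ on slab $k$.
\end{lemma}

\begin{proof}
On the wall $\operatorname{Re}z_1=k+\frac12$, $k\ge0$, \eqref{eq:wall} gives $\psi_k\ge-\tau^{-k}$ and $\psi_{k+1}\le a_{k+1}\log(3\varepsilon^2)\le-1.9\tau^{-k}$, so $\psi_k-\psi_{k+1}\ge0.9\tau^{-k}>c_{k+1}$. If $k\ge1$, \eqref{eq:psibounds} gives $\psi_k-\psi_{k-1}\ge0.92\tau^{1-k}-\tau^{-k}>c_k$. These strict inequalities persist in a neighborhood of the wall in $\mathcal T$, where by (M1) both definitions equal $\psi_k$. So $S$ is smooth, and plurisubharmonic by (M3), which also gives the bound for $i\partial\bar\partial S$, since $i\partial\bar\partial\psi_l=\frac{\tau^{-l}}{100}i\,dz_2\wedge d\bar z_2$. The lower bounds follow from (M1) and \eqref{eq:psibounds}. On slab $k$, if $|\psi_{k-1}-\psi_k|<c_k$,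 then (M2) gives $S\le(-0.92+0.075)\tau^{1-k}<0$; otherwise $S=\max(\psi_{k-1},\psi_k)<0$.
\end{proof}

To extend $S$ to $\mathbb C^2$ we let a function that grows quickly toward $\partial\mathcal T$ take over. Put $Q=20\tau(\rho-2)$, which is plurisubharmonic on $\mathbb C^2$ with $i\partial\bar\partial Q\ge20\tau\,i\,dz_2\wedge d\bar z_2$, and
\[
P=\max\nolimits_1(S,Q)\ \text{ on }\mathcal T,\qquad P=Q\ \text{ on }\mathbb C^2\setminus\mathcal T .
\]
For $y\in\mathbb C^{n-3}$, $X=(z,y)\in\mathbb C^{n-1}$ and $0<\kappa\le1$ let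
\[
\Psi(X)=P(z)+\Lambda|G(z)|^2+|y|^2,\qquad\mathcal M_\kappa=\{(X,W)\in\mathbb C^n:\ |W|<e^{-\kappa\Psi(X)}\}.
\]
The variables $y$ only raise the dimension from $3$ to $n$. The factor $\kappa$ will be taken very small in Section~\ref{sec:domain}, to make the model a small perturbation in $C^\infty$; all estimates will be uniform in $\kappa$.

\begin{lemma}\label{lem:P}
The functions $P$ and $\Psi$ are smooth and plurisubharmonic. We have $P=Q>0$ on $\{\rho>2.05\}$, $P=S<0$ on $\{\rho<\frac32\}$, $P\ge S$ on $\mathcal T$, and $i\partial\bar\partial P\ge\frac{\tau^{-k}}{100}\,i\,dz_2\wedge d\bar z_2$ on slab $k$. For every multi-index $\alpha$ (in the real coordinates),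
\begin{equation}\label{eq:growth}
|\partial^\alpha\Psi(X)|\le C(\tau,T,\Lambda,\alpha)\,e^{14|X|},\qquad X\in\mathbb C^{n-1}.
\end{equation}
\end{lemma}

\begin{proof}
Where $\rho>2.05$ in $\mathcal T$, $Q-S>Q>\tau>1$, so $P=Q$; this open condition covers $\partial\mathcal T$, so $P$ is smooth and, by (M3), plurisubharmonic. Where $\rho<\frac32$, $Q<-10\tau<S-1$, so $P=S$. The next two claims follow from (M1), (M3) and Lemma~\ref{lem:S}.

Every derivative of $G$ is bounded by $C_\alpha e^{2\pi|z_1|}(1+|z_2|^2)$. Hence the derivatives of $|G|^2$ and $Q$ are bounded by $C(\tau,T,\alpha)e^{4\pi|X|}(1+|X|)^4$, and $4\pi<14$. On $\mathcal T$, by \eqref{eq:tube}, all derivatives of $Z_0$, $Z_1$, $G$, $Q$ are bounded and $|Z_0|,|Z_1|\ge\varepsilon^2/10$. The function $\tau^k\psi_k=-1+\frac{|z_2|^2}{100}+\frac{2\tau}T\log|Z_k|$ depends only on the parity of $k$, so its derivatives are bounded on $\mathcal T$ by $C(\tau,T,\alpha)$. On slab $k$, $S=\tau^{1-k}\max_{1/20}(\tau^{k-1}\psi_{k-1},\tau^{-1}\cdot\tau^k\psi_k)$.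 By (M1) and (M4) the derivatives of $S$, and then those of $P=\max_1(S,Q)$, are bounded on $\mathcal T$ by $C(\tau,T,\alpha)$.
\end{proof}

The exponent $14$ in \eqref{eq:growth} does not depend on $\tau,T,\Lambda$; this will matter in Section~\ref{sec:domain}.

\subsection{The path}
For real $x$ let $z_2(x)=\sqrt{\sin^2\pi x-\varepsilon^2}\ge0$ if $|\sin\pi x|\ge\varepsilon$, and $z_2(x)=i\sqrt{\varepsilon^2-\sin^2\pi x}$ otherwise. For $N\ge1$ let $\Gamma_N$ be the path $x\mapsto(x,z_2(x))$, $\frac32\le x\le N+\frac12$. It lies in $\{G=0\}$ and runs from $o_1$ to $o_N$, where $o_k=(k+\frac12,\sqrt{1-\varepsilon^2})$. Along it $\rho=|z_2-1|^2\le1+\varepsilon^2$, so $P=S<0$. Hence the \emph{lift} given by $y=0$, $W=1$ lies in $\mathcal M_\kappa$, and the depth of the lifted point is $-\kappa P$.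

If $k<x<k+1$ and $|s|\ge\varepsilon$, then $s=(-1)^k|s|$ and $Z_k=(-1)^k(|s|+z_2)$. The \emph{body arc} $\gamma_k$ ($k\ge1$) is the set of points $(x,z_2(x))$ with $k<x<k+1$ and $|Z_k|\ge\frac1{200}$; it corresponds to an interval of $x$, and on it $z_2=\frac12(|Z_k|-\varepsilon^2/|Z_k|)\ge\frac1{500}$. What remains of $\Gamma_N$ are the \emph{neck arcs} around $x=k$, $2\le k\le N$, on which $Z_kZ_{k-1}=\varepsilon^2$ and $|Z_k|,|Z_{k-1}|\le\frac1{200}$. Along neck arc $k$, first $|Z_{k-1}|=|s|+z_2$ decreases from $\frac1{200}$ to $\varepsilon$, so $Z_k$ moves radially from $(-1)^{k-1}200\varepsilon^2$ to $(-1)^{k-1}\varepsilon$; then, for $|s|\le\varepsilon$, $Z_k=s+(-1)^ki\sqrt{\varepsilon^2-s^2}$ describes half of the circle $|Z_k|=\varepsilon$; finally $Z_k$ moves radially from $(-1)^k\varepsilon$ to $(-1)^k\frac1{200}$.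

\subsection{Coordinates and depth near the path}
Both formulas in \eqref{eq:jac} allow $G$ as a coordinate transversal to the curve. Near a neck $z_2$ can vanish, so we use $(Z_k,G)$; on a body $\cos\pi z_1$ vanishes at $o_k$, so we use $(z_1,G)$. For $k\ge1$ let
\[
\mathcal N_k=\{|\operatorname{Re}z_1-k|<\tfrac12,\ |Z_k|<\tfrac1{10},\ |Z_{k-1}|<\tfrac1{10},\ |G|<\tfrac\eta2\},
\]
which contains neck arc $k$.

\begin{lemma}\label{lem:neck}
Let $k\ge1$, $q=\tau^{1-k}$, and let $Z$ be either $Z_k$ or $Z_{k-1}$. The map $(Z,g)=(Z,G)$ is a biholomorphism of $\mathcal N_k$ onto an open set containing $\{12\varepsilon^2<|Z|<\frac1{10},\ |g|<\frac\eta2\}$. On $\mathcal N_k$ we have $0.9\le|\cos\pi z_1|\le1.1$,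
\begin{equation}\label{eq:vol}
dV(z)=\frac{dV(Z)\,dV(g)}{4\pi^2|\cos\pi z_1|^2|Z|^2},
\end{equation}
$P=S$, and
\begin{equation}\label{eq:neckdepth}
-P\ge0.95\,q\ \text{ where }|Z_k|\le\varepsilon,\qquad-P\ge0.9\,q/\tau\ \text{ everywhere.}
\end{equation}
\end{lemma}

\begin{proof}
The function $(-1)^ks=\sin\pi(z_1-k)$ maps the strip $|\operatorname{Re}z_1-k|<\frac12$ biholomorphically onto a domain containing the unit disc. So by \eqref{eq:ids}, $(Z_k,Z_{k-1})$ maps $\mathcal N_k$ biholomorphically onto the set of $(Z,Z')$ with $|Z|,|Z'|<\frac1{10}$ and $|ZZ'-\varepsilon^2|<\varepsilon^2/8$. There $Z\ne0$ and $Z'=(g+\varepsilon^2)/Z$, so $(Z,g)$ are coordinates as well; if $|Z|>12\varepsilon^2$ and $|g|<\frac\eta2$, then $|Z'|<1.125/12<\frac1{10}$. On $\mathcal N_k$, $|s|,|z_2|<\frac1{10}$, so $|\cos\pi z_1|^2=|1-s^2|\in[0.99,1.01]$; \eqref{eq:vol} follows from \eqref{eq:jac}; and $\rho<1.21+0.25<\frac32$, so $P=S=\max_{q/20}(\psi_{k-1},\psi_k)$.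

The logarithms in \eqref{eq:psi} are negative, so $\psi_{k-1}\le-0.99q$ and $\psi_k\le-0.99q/\tau-\frac{2q}T\log\frac1{|Z_k|}$. If $|Z_k|\le\varepsilon=e^{-T/2}$, then $\psi_k\le-q$, and (M1) gives $S\le-0.99q+0.025q$. In general, if $|\psi_k-\psi_{k-1}|<q/20$, then (M2) gives $S\le-0.99q+0.075q\le-0.9q/\tau$; otherwise $S=\max(\psi_{k-1},\psi_k)\le-0.99q/\tau$.
\end{proof}

\begin{lemma}\label{lem:body}
Let $r_0=10^{-7}$, $k\ge1$ and $(x,z_2(x))\in\gamma_k$. The map $(z_1,g)\mapsto(z_1,\sqrt{s^2-\varepsilon^2-g})$, with the principal branch, is a biholomorphism of the bidisc $\{|z_1-x|<r_0,\ |g|<\frac\eta{10}\}$ onto a neighborhood $\mathcal B_x$ of $(x,z_2(x))$, with inverse $(z_1,G)$ and $dV(z_1)\,dV(g)=4|z_2|^2dV(z)$. The set $\mathcal B_x$ lies in the union of slabs $k$ and $k+1$, and on it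
\[
|z_2-1|<1,\quad|z_2|\le1.1,\quad\tfrac1{400}\le|Z_k|\le3,\quad|Z_{k\pm1}|\le420\,\varepsilon^2,\quad0.9\,\tau^{-k}\le-P\le1.1\,\tau^{-k}.
\]
\end{lemma}

\begin{proof}
On the disc $|z_1-x|<r_0$ the derivatives of $s$ and $s^2$ are bounded by $4$. Hence $s^2-\varepsilon^2-g$ differs from $z_2(x)^2\ge4\cdot10^{-6}$ by at most $4r_0+\varepsilon^2\le10^{-6}$, so it stays in the right half-plane, its principal root $z_2$ has positive real part, and $|z_2-z_2(x)|\le10^{-6}/z_2(x)\le\frac1{2000}$. Since $\frac1{500}\le z_2(x)<1$, the bounds on $z_2$ follow, and $\rho<1.01$, so $P=S$. The volume formula is \eqref{eq:jac}. At the center $\frac1{200}\le|Z_k|<2$, and $Z_k$ varies by at most $4r_0+\frac1{2000}$; this gives the bounds on $Z_k$, and $|Z_{k\pm1}|\le1.025\,\varepsilon^2\cdot400$.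

Now $\psi_k\ge-\tau^{-k}(1+\frac1{200}\log400)\ge-1.1\tau^{-k}$ and $\psi_{k+1}\le a_{k+1}\log(420\varepsilon^2)\le-1.9\tau^{-k}$, while \eqref{eq:psibounds} gives $\psi_{k-1}\le-0.92\tau^{1-k}$ and $\psi_k\le-0.92\tau^{-k}$. So $\psi_k-\psi_{k-1}>c_k$ and $\psi_k-\psi_{k+1}>c_{k+1}$, and $S=\psi_k$ in both slabs.
\end{proof}

\section{Lower bounds for the kernel along the path}\label{sec:lower}

Put $b_k=\kappa^{-2}\Lambda\tau^{nk}$. Up to a constant, $1/b_k$ is the volume of the box that fits into $\mathcal M_\kappa$ around a point of body $k$: the sizes are $1$ along the curve, $(\tau^{-k}/\Lambda)^{1/2}$ in $G$, $\tau^{-k/2}$ in $y$ and $\kappa\tau^{-k}$ in $W$.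

\begin{proposition}\label{prop:lower}
If $\tau_0,T_0,\Lambda_0$ are large enough, then for all $\kappa\in(0,1]$, at the lifted points,
\begin{enumerate}
\item[(i)] $K_{\mathcal M_\kappa}\ge c\,b_k$ on $\gamma_k$, $k\ge1$;
\item[(ii)] $K_{\mathcal M_\kappa}\ge c\,b_{k-1}\max\bigl(|Z_{k-1}|^2,\ 1/T,\ \tau^n|Z_k|^2\bigr)$ on neck arc $k$, $k\ge2$.
\end{enumerate}
\end{proposition}

\subsection{Reduction to weighted kernels on $\mathbb C^2$}
For $t\ge1$ let $\Phi_t=2t(P+\Lambda|G|^2)$, $\|f\|_t^2=\int_{\mathbb C^2}|f|^2e^{-\Phi_t}\,dV$, and $k_t(z)=\sup\{|F(z)|^2:F\text{ entire},\ \|F\|_t\le1\}$. By \eqref{eq:hartogs} the power $W^{m-1}$ carries the weight with $t=m\kappa$, and, as in Proposition~\ref{prop:toy}, the relevant $t$ are those comparable to $1/|P|$.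

\begin{lemma}\label{lem:weighted}
If $\tau_0,T_0,\Lambda_0$ are large enough, the following holds for all $k\ge1$.
\begin{enumerate}
\item[(I)] Let $\tau^k\le t\le2\tau^k$. Then $k_t\ge c\,t\Lambda$ on $\gamma_k$. Moreover $k_t\ge c\,t\Lambda|Z_k|^2$ at the points of $\mathcal N_k\cap\{G=0\}$ with $T^{-1/2}\tau^{-n/2}\le|Z_k|\le\frac1{200}$, and at the points of $\mathcal N_{k+1}\cap\{G=0\}$ with $T^{-1/2}\le|Z_k|\le\frac1{200}$.
\item[(II)] Let $\tau^{k-1}\le t\le2\tau^{k-1}$. Then $k_t\ge c\,t\Lambda/T$ at the points of $\mathcal N_k\cap\{G=0\}$ with $|Z_k|,|Z_{k-1}|\le T^{-1/2}$.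
\end{enumerate}
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:lower} from Lemma~\ref{lem:weighted}]
Testing with functions independent of $y$ and using $\int e^{-2t|y|^2}dV(y)=(\pi/2t)^{n-3}$, we get $k[t\Psi](z,0)\ge(2t/\pi)^{n-3}k_t(z)$. Suppose that $k_t(z)\ge t\Lambda Y$ for all $t\in[t_0,2t_0]$, where $t_0\ge1$. The interval $[t_0/\kappa,2t_0/\kappa]$ has length at least $1$, so it contains at least $t_0/(2\kappa)$ integers $m$, and for each of them the term of \eqref{eq:hartogs} at $(z,0,1)$ is at least $c\,(t_0/\kappa)\,t_0^{n-3}\,t_0\Lambda Y$. Hence $K_{\mathcal M_\kappa}(z,0,1)\ge c\,\kappa^{-2}\Lambda t_0^nY$. With $t_0=\tau^k$, (I) gives (i). For (ii), consider which term realizes the maximum. If it is $|Z_{k-1}|^2$, then $|Z_{k-1}|\ge T^{-1/2}$, and the last claim of (I), with $k-1\ge1$ in place of $k$, applies with $t_0=\tau^{k-1}$. If it is $1/T$, then (II) applies with $t_0=\tau^{k-1}$. If it is $\tau^n|Z_k|^2$, then $|Z_k|\ge T^{-1/2}\tau^{-n/2}$, and (I)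 applies with $t_0=\tau^k$, where $b_k=\tau^nb_{k-1}$.
\end{proof}

To prove Lemma~\ref{lem:weighted} we cut off an explicit entire function $F_0$ to the part of the chain where the weight $e^{-2tP}$ is moderate, and correct it by a solution $u$ of the $\bar\partial$-equation. The difficulty is that on a neck the main term is as small as $|Z_k|$, so a bound for $u$ that is uniform along the neck does not suffice; we bound its Laurent coefficients separately.

\subsection{Tools}
We use the $L^2$ estimate for $\bar\partial$ (H\"ormander; Demailly 1982) in the following form. Let $U\subset\mathbb C^m$ be pseudoconvex, $\Phi\in C^\infty(U)$ strictly plurisubharmonic, and $\alpha$ a smooth $\bar\partial$-closed $(0,1)$-form. Let $|\alpha|^2_{i\partial\bar\partial\Phi}$ be, at each point, the least $H$ with $|\alpha(\bar v)|^2\le H\sum\Phi_{z_i\bar z_l}v_i\bar v_l$ for all $v$. Then there is $u\in L^2_{\rm loc}(U)$ with $\bar\partial u=\alpha$ and $\int|u|^2e^{-\Phi}\le\int|\alpha|^2_{i\partial\bar\partial\Phi}e^{-\Phi}$,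 provided the right side is finite. The next lemma adapts this to weights whose positivity is known only in the directions that occur in $\alpha$.

\begin{lemma}\label{lem:L2}
Let $U\subset\mathbb C^m$ be pseudoconvex, $\Phi\in C^\infty(U)$ plurisubharmonic, $h_1,\dots,h_l$ holomorphic on $U$, and $\alpha=\sum\alpha_i\,\overline{\partial h_i}$ a smooth $\bar\partial$-closed $(0,1)$-form. Let $\lambda_i$ be measurable functions, positive where $\alpha_i\ne0$, such that at every point $i\partial\bar\partial\Phi\ge\sum_{i:\,\alpha_i\ne0}\lambda_i\,i\,\partial h_i\wedge\overline{\partial h_i}$. If $E=\int_U\sum_{i:\,\alpha_i\ne0}\lambda_i^{-1}|\alpha_i|^2e^{-\Phi}\,dV$ is finite, there is $u$ with $\bar\partial u=\alpha$ and $\int_U|u|^2e^{-\Phi}\,dV\le E$.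
\end{lemma}

\begin{proof}
For $\delta>0$ let $\Phi^\delta=\Phi+\delta|\cdot|^2$. By the Cauchy--Schwarz inequality, $|\alpha(\bar v)|^2\le\sum\lambda_i^{-1}|\alpha_i|^2\cdot\sum\lambda_i|vh_i|^2$, so $|\alpha|^2_{i\partial\bar\partial\Phi^\delta}\le\sum\lambda_i^{-1}|\alpha_i|^2$, and there is $u_\delta$ with $\bar\partial u_\delta=\alpha$ and $\int|u_\delta|^2e^{-\Phi^\delta}\le E$. For $\delta\le\delta_0$ also $\int|u_\delta|^2e^{-\Phi^{\delta_0}}\le E$. A weak limit $u$ in $L^2_{\rm loc}$ along a sequence $\delta\to0$ solves $\bar\partial u=\alpha$ and satisfies $\int|u|^2e^{-\Phi^{\delta_0}}\le E$ for every $\delta_0>0$. Let $\delta_0\to0$.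
\end{proof}

Let $\mathbb A=\{100\varepsilon^2<|Z|<\frac1{100}\}\subset\mathbb C$ and $\|h\|_{\mathbb A}^2=\int_{\mathbb A}|h|^2dV$.

\begin{lemma}\label{lem:laurent}
Let $h=\sum_jh_jZ^j$ be holomorphic on $\mathbb A$, $h_+=\sum_{j\ge0}h_jZ^j$, $h_-=\sum_{j\le-2}h_jZ^j$. For $200\varepsilon^2\le|Z|\le\frac1{200}$,
\[
|h_+(Z)|\le C\|h\|_{\mathbb A},\qquad|h_-(Z)|\le C\|h\|_{\mathbb A}\,\varepsilon^2/|Z|^2 .
\]
For every radial $\nu\ge0$, $|h_{-1}|^2\int_{\mathbb A}\nu|Z|^{-2}dV\le\int_{\mathbb A}\nu|h|^2dV$.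
\end{lemma}

\begin{proof}
The monomials are orthogonal on circles; this gives the last claim and $\|h_\pm\|_{\mathbb A}\le\|h\|_{\mathbb A}$. For $j\ge0$, a fraction $1-4^{-j-1}\ge\frac34$ of $\int_{|Z|<1/100}|Z|^{2j}dV$ comes from $\frac1{200}<|Z|<\frac1{100}$. So $\int_{|Z|<1/100}|h_+|^2\le\frac43\|h\|_{\mathbb A}^2$, and (K4) on discs of radius $\frac1{200}$ bounds $h_+$. The inversion $Z'=\varepsilon^2/Z$ preserves $\mathbb A$ and $dV(Z)=\varepsilon^4|Z'|^{-4}dV(Z')$. The function $\varepsilon^2Z'^{-2}h_-(\varepsilon^2/Z')$ is a power series in $Z'$ with the same norm as $h_-$, so by the first part $|h_-|\le C\|h\|_{\mathbb A}|Z'|^2/\varepsilon^2$ for $|Z'|\le\frac1{200}$.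
\end{proof}

For $k\ge1$ and $Z$ one of $Z_k,Z_{k-1}$, let $\mathcal N_k^Z=\{Z\in\mathbb A,\ |g|<\frac\eta{10}\}\subset\mathcal N_k$, in the coordinates of Lemma~\ref{lem:neck}. There the other function $Z'$ satisfies $|Z'|\le1.025/100$, so $|z_2|<\frac1{50}$ by \eqref{eq:ids}.

\begin{lemma}\label{lem:restrict}
Let $t\ge1$, let $u\in L^2_{\rm loc}(\mathbb C^2)$ be holomorphic on $\mathcal N_k^Z$, and let $\nu\ge0$ be measurable on $\mathbb A$ with $e^{-2tP}\ge\nu(Z)$ on $\mathcal N^Z_k$. Let $h(Z)$ be the value of $u/(2\pi\cos(\pi z_1)Z)$ at the point $(Z,g)=(Z,0)$. Then $\int_{\mathbb A}\nu|h|^2dV\le C\,t\Lambda\|u\|_t^2$.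
\end{lemma}

\begin{proof}
Let $\hat u=u/(2\pi\cos(\pi z_1)Z)$; by \eqref{eq:vol}, $|u|^2dV(z)=|\hat u|^2dV(Z)\,dV(g)$. By \eqref{eq:param}, $(t\Lambda)^{-1/2}\le\frac\eta{10}$, and on the disc $|g|<(t\Lambda)^{-1/2}$ we have $e^{-2t\Lambda|g|^2}\ge e^{-2}$. Apply (K4) to $\hat u(Z,\cdot)$ on this disc, multiply by $\nu(Z)$ and integrate over $\mathbb A$.
\end{proof}

Finally, let $E\subset\mathcal T\cap\{k-\frac12\le\operatorname{Re}z_1\le k+\frac32\}$ be measurable and suppose $|s\cos\pi z_1|\ge c_0$ on $E$, with $c_0>0$ a numerical constant. The map $z\mapsto(G,z_2)$ has Jacobian $|\partial G/\partial z_1|^2=4\pi^2|s\cos\pi z_1|^2$. Given $(G,z_2)$, the number $\cos2\pi z_1=1-2s^2$ is determined; this equation has at most two solutions in each half-open strip of width $1$, hence at most six in our strip. Since $|z_2|<\frac52$ and $\int_{\mathbb C}e^{-2t\Lambda|g|^2}dV(g)=\pi/(2t\Lambda)$,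
\begin{equation}\label{eq:fiber}
\int_Ee^{-2t\Lambda|G|^2}\,dV\le\frac C{t\Lambda}.
\end{equation}

We fix smooth cut-off functions with values in $[0,1]$: $\chi_1$ is a function of $|G/\eta|$, equal to $1$ for $|G/\eta|\le\frac1{10}$ and to $0$ for $|G/\eta|\ge\frac15$; $\chi_3$ is a function of $|z_2-1|^2$, equal to $1$ for $|z_2-1|^2\le2.1$ and to $0$ for $|z_2-1|^2\ge2.2$; $\vartheta$ is a function of $|z_2|$, equal to $1$ for $|z_2|\le\frac1{50}$ and to $0$ for $|z_2|\ge\frac1{25}$. The closed set $\{|z_2-1|^2\le2.2,\ |G|\le\frac\eta5\}$ lies in $\mathcal T$, because $2.2+0.04<2.25$, and on it $0.95\,\varepsilon^2\le|Z_kZ_{k-1}|\le1.05\,\varepsilon^2$.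

\subsection{Functions living on a body: proof of (I)}
Let $\tau^k\le t\le2\tau^k$ and write $Z_*=Z_{k-1}=Z_{k+1}$. On the neighboring body $k-1$ the weight $e^{-2tP}$ is exponentially large in $\tau$, so the function has to be tiny there. The factor $Z_k$, which is $O(\varepsilon^2)$ at the far ends of both adjacent necks, lets us cut there at negligible cost.

\emph{Step 1: the cut-off.} On slabs $k$ and $k+1$ let $\chi_2=\vartheta$ where $|Z_*|>|Z_k|$ and $\chi_2=1$ where $|Z_k|\ge|Z_*|$; elsewhere on $\mathcal T$ let $\chi_2=0$. Where $|Z_k|=|Z_*|$, \eqref{eq:ids} and \eqref{eq:tube} give $|z_2|\le|Z_k|\le1.2\varepsilon<\frac1{50}$, so $\chi_2=1$ nearby. On the outer walls $\operatorname{Re}z_1=k-\frac12$ and $\operatorname{Re}z_1=k+\frac32$, \eqref{eq:wall} with $k\mp1$ in place of $k$ gives $|Z_*|\ge1>|Z_k|$ and $|z_2|>\frac12$, so $\chi_2=0$ nearby. Hence $\chi_2$ is smooth on $\mathcal T$ and locally a function of $z_2$, and $\chi=\chi_1\chi_2\chi_3$, extended by $0$, is in $C_c^\infty(\mathbb C^2)$,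 with support in slabs $k$ and $k+1$.

Let $F_0$ be one of the entire functions $\cos(\pi z_1)Z_k$ and $z_2Z_k$; the first factors are those in the Jacobians \eqref{eq:jac}. In both cases $|F_0|\le C|Z_k|\le C$ on $\mathcal T$. Write $\alpha=F_0\,\bar\partial\chi=\alpha_1\overline{dG}+\alpha_2\,d\bar z_2$, where $\alpha_1$ comes from $\bar\partial\chi_1$ and $\alpha_2$ from $\bar\partial\chi_2$ and $\bar\partial\chi_3$; then $|\alpha_1|\le C|F_0|/\eta$ and $|\alpha_2|\le C|F_0|$. On $\operatorname{supp}\chi$ we have $P\ge S\ge\psi_k\ge-2.5\tau^{1-k}$. Since $2t\tau^{-k}\le4$ and $2ta_k\le8\tau/T\le\frac1{50}$,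
\begin{equation}\label{eq:weightbound}
e^{-2tP}\le e^4\max\bigl(1,|Z_k|^{-1/50}\bigr),\qquad e^{-2tP}\le e^{10\tau}\qquad\text{on }\operatorname{supp}\chi .
\end{equation}

\emph{Step 2: the correction is small.} We have $i\partial\bar\partial\Phi_t=2t\Lambda\,i\,dG\wedge\overline{dG}+2t\,i\partial\bar\partial P$. By Lemma~\ref{lem:P} we may apply Lemma~\ref{lem:L2} on $\mathbb C^2$ with $h_1=G$, $h_2=z_2$, $\lambda_1=2t\Lambda$, $\lambda_2=40\tau t$ where $\rho\ge2.1$, and $\lambda_2=2t\tau^{-k-1}/100\ge1/(50\tau)$ elsewhere on $\operatorname{supp}\chi$. We obtain $u$ with $\bar\partial u=\alpha$, and $\|u\|_t^2$ is bounded by the sum of three contributions.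

(a) \emph{The term $\alpha_1$.} Where $\alpha_1\ne0$, $|G|\ge\frac\eta{10}$. The support of $\chi$ has volume at most $C$ and $t\ge1$, so the contribution is at most $\frac1{t\Lambda}C\eta^{-2}e^{10\tau}e^{-\Lambda\eta^2/50}\le\frac1{\tau t\Lambda}$ if $\Lambda_0(\tau,T,n)$ is large.

(b) \emph{The term $\alpha_2$ where $d\chi_3\ne0$.} Here $2.1\le|z_2-1|^2\le2.2$, so $P=Q>0$ and $\lambda_2=40\tau t$. Also $|z_2|>0.44$, $|1-z_2|>1.4$ and $|1+z_2|\ge2-|z_2-1|>\frac12$. From $s^2=z_2^2+\varepsilon^2+G$ and $\cos^2\pi z_1=(1-z_2)(1+z_2)-\varepsilon^2-G$ we get $|s|\ge0.4$ and $|\cos\pi z_1|^2\ge0.6$. By \eqref{eq:fiber} the contribution is at most $\frac C{\tau t}\cdot\frac1{t\Lambda}\le\frac C{\tau t\Lambda}$.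

(c) \emph{The term $\alpha_2$ where $d\chi_2\ne0$.} Here $\frac1{50}\le|z_2|\le\frac1{25}$ and $|Z_k|<|Z_*|$. Then $|Z_k|\le1.03\varepsilon$, so $|Z_*|\ge2|z_2|-|Z_k|\ge\frac1{50}$, so $|Z_k|\le55\varepsilon^2$ and $|F_0|\le C\varepsilon^2$. Moreover $\frac1{100}\le|s|\le\frac1{20}$ and $|\cos\pi z_1|\ge0.9$. By \eqref{eq:weightbound} and \eqref{eq:fiber} the contribution is at most $C\varepsilon^4\cdot50\tau\cdot e^{10\tau}\cdot\frac1{t\Lambda}=\frac{C\tau e^{10\tau-2T}}{t\Lambda}\le\frac1{\tau t\Lambda}$ if $T_0(\tau,n)$ is large.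

Thus $\|u\|_t^2\le C/(\tau t\Lambda)$.

\emph{Step 3: the norm of the main term.} For $F_0=\cos(\pi z_1)Z_k$, \eqref{eq:jac} shows that $|F_0|^2dV(z)$ is the pullback of $\frac1{4\pi^2}dV(Z_k)\,dV(G)$. The pair $(Z_k,G)$ determines $Z_*=(G+\varepsilon^2)/Z_k$, hence $s$ and $z_2$, hence $z_1$ up to at most four choices in a closed strip of width $2$. By \eqref{eq:weightbound},
\[
\|\chi F_0\|_t^2\le C\int_{|Z|<5.1}\max(1,|Z|^{-1/50})\,dV(Z)\int_{\mathbb C}e^{-2t\Lambda|g|^2}dV(g)\le\frac C{t\Lambda}.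
\]
For $F_0=z_2Z_k$, $|z_2|^2dV(z)$ is the pullback of $\frac14dV(z_1)\,dV(G)$, the pair $(z_1,G)$ determines $z_2$ up to sign, $z_1$ ranges over a rectangle of area less than $3$, and $|Z_k|^2\max(1,|Z_k|^{-1/50})\le C$; the same bound follows. In both cases $F=\chi F_0-u$ satisfies $\bar\partial F=0$, so it is entire, $\|F\|_t^2\le C/(t\Lambda)$, and $k_t\ge c\,t\Lambda|F|^2$.

\emph{Step 4: the body arc.} Take $F_0=z_2Z_k$, so that $|F_0|\ge\frac1{500}\cdot\frac1{200}=10^{-5}$ on $\gamma_k$. By Lemma~\ref{lem:body}, $\chi=1$ and $P<0$ on $\mathcal B_x$, so $u$ is holomorphic there, and $e^{-\Phi_t}\ge e^{-2}$ on the bidisc $\{|z_1-x|<r_0,\ |g|<(t\Lambda)^{-1/2}\}\subset\mathcal B_x$. By (K4) on this bidisc and $dV(z_1)\,dV(g)\le5\,dV(z)$, we get $|u|^2\le Ct\Lambda\|u\|_t^2\le C/\tau$ at the center. If $\tau_0(n)$ is large, $|u|\le\frac12 10^{-5}$, so $|F|\ge c$ on $\gamma_k$.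

\emph{Step 5: the necks.} Take $F_0=\cos(\pi z_1)Z_k$ and $Z=Z_k$, on $\mathcal N_k$ or on $\mathcal N_{k+1}$. On $\mathcal N_k^Z$ and $\mathcal N^Z_{k+1}$ we have $|z_2|<\frac1{50}$ and $|G|<\frac\eta{10}$, so $\chi=1$ and $u$ is holomorphic. With $h$ as in Lemma~\ref{lem:restrict},
\[
F=2\pi\cos(\pi z_1)\,Z\,\Bigl(\frac1{2\pi}-h(Z)\Bigr)\qquad\text{on }\{G=0,\ Z\in\mathbb A\}.
\]
Since $P<0$, the choice $\nu=1$ gives $\|h\|_{\mathbb A}^2\le C/\tau$. In the ranges of (I), $\varepsilon\le|Z|\le\frac1{200}$, so Lemma~\ref{lem:laurent} gives $|h_+|+|h_-|\le C\tau^{-1/2}$. The term $h_{-1}/Z$ remains.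

On $\mathcal N_{k+1}$, $\int_{\mathbb A}|Z|^{-2}dV=2\pi(T-\log10^4)\ge T$, so $|h_{-1}|^2\le C/(\tau T)$ and $|h_{-1}/Z|\le C\tau^{-1/2}$ for $|Z|\ge T^{-1/2}$.

On $\mathcal N_k$ we need the larger range $|Z|\ge T^{-1/2}\tau^{-n/2}$, and the preceding bound loses the factor $\tau^{n/2}$. The gain comes from the half $|Z_k|\le\varepsilon$ of the neck, which is deep compared with $1/t$: by \eqref{eq:neckdepth}, $-2tP\ge2\tau^k\cdot0.95\tau^{1-k}=1.9\tau$ there. Take $\nu=e^{1.9\tau}$ for $|Z|\le\varepsilon$ and $\nu=0$ otherwise. Since $\int_{100\varepsilon^2<|Z|<\varepsilon}|Z|^{-2}dV=2\pi(\frac T2-\log100)\ge T$, Lemmas~\ref{lem:laurent} and~\ref{lem:restrict} give $|h_{-1}|^2e^{1.9\tau}T\le C/\tau$. Hence $|h_{-1}/Z|\le C\tau^{-1/2}\cdot e^{-0.95\tau}\tau^{n/2}\le C\tau^{-1/2}$.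

So $|h|\le C\tau^{-1/2}\le\frac1{4\pi}$ if $\tau_0(n)$ is large, and $|F|\ge c|Z_k|$ in the stated ranges. This proves (I).

\subsection{Functions living on a neck: proof of (II)}
Let $\tau^{k-1}\le t\le2\tau^{k-1}$. We now want the analogue of the monomial with $j=0$. It does not vanish at the ends of the neck, so the cut-off error is not small; but it is independent of $T$, while the norm of the main term grows like $T$.

Let $\chi=\chi_1\vartheta$ on slab $k$ and $\chi=0$ elsewhere, and $F_0=\cos\pi z_1$. The closed set $\{|G|\le\frac\eta5,\ |z_2|\le\frac1{25}\}$ lies in $\mathcal T$ and, by \eqref{eq:wall}, does not meet the walls. Hence $\chi\in C_c^\infty(\mathbb C^2)$. On $\operatorname{supp}\chi$ we have $|s|\le\frac1{20}$, so $|Z_k|,|Z_{k-1}|<\frac1{10}$ and $\operatorname{supp}\chi\subset\mathcal N_k$; also $P\ge-2.5\tau^{1-k}$, so $e^{-2tP}\le e^{10}$. Write $F_0\bar\partial\chi=\alpha_1\overline{dG}+\alpha_2\,d\bar z_2$ with $|\alpha_1|\le C/\eta$, $|\alpha_2|\le C$, and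 apply Lemma~\ref{lem:L2} with $\lambda_1=2t\Lambda$ and $\lambda_2=2t\tau^{-k}/100\ge1/(50\tau)$. The term $\alpha_1$ lives where $|G|\ge\frac\eta{10}$ and contributes at most $\frac1{t\Lambda}C\eta^{-2}e^{-\Lambda\eta^2/50}\le\frac1{t\Lambda}$ if $\Lambda_0$ is large. The term $\alpha_2$ lives where $\frac1{50}\le|z_2|\le\frac1{25}$; there $|s|\ge\frac1{100}$ and $|\cos\pi z_1|\ge0.9$, so by \eqref{eq:fiber} it contributes at most $C\tau/(t\Lambda)$. Thus $\|u\|_t^2\le C\tau/(t\Lambda)$. Let $Z=Z_k$. On $\operatorname{supp}\chi$, $|Z|\ge0.95\,\varepsilon^2/|Z_{k-1}|\ge\varepsilon^2$, so \eqref{eq:vol} gives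
\[
\|\chi F_0\|_t^2\le\frac C{t\Lambda}\int_{\varepsilon^2\le|Z|\le1/10}\frac{dV(Z)}{|Z|^2}\le\frac{CT}{t\Lambda}.
\]
Hence $F=\chi F_0-u$ is entire with $\|F\|_t^2\le CT/(t\Lambda)$.

On $\mathcal N_k^Z$, $\chi=1$ and $P<0$. With $h$ as in Lemma~\ref{lem:restrict} and $\nu=1$ we get $\|h\|_{\mathbb A}^2\le C\tau$, and $F=2\pi\cos(\pi z_1)\bigl(\frac1{2\pi}-Zh(Z)\bigr)$ on $\{G=0,\ Z\in\mathbb A\}$. Let $|Z_k|,|Z_{k-1}|\le T^{-1/2}\le\frac1{200}$ and $G=0$. By Lemma~\ref{lem:laurent},
\[
|Zh_+|\le C\sqrt\tau\,|Z_k|,\qquad|Zh_-|\le C\sqrt\tau\,\frac{\varepsilon^2}{|Z_k|}=C\sqrt\tau\,|Z_{k-1}|,\qquad|h_{-1}|\le C\sqrt{\tau/T},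
\]
the last bound because $\int_{\mathbb A}|Z|^{-2}dV\ge T$. So $|Zh|\le C\sqrt{\tau/T}\le\frac1{4\pi}$ if $T_0(\tau,n)$ is large. Then $|F|\ge c$ and $k_t\ge|F|^2/\|F\|_t^2\ge c\,t\Lambda/T$. This proves (II), and with it Lemma~\ref{lem:weighted} and Proposition~\ref{prop:lower}.

\section{The length of the path in the model}\label{sec:upper}

Parametrize the lifted path by $x$ on the body arcs, by $\log|Z_k|$ on the radial parts of neck arc $k$, and by the angle on the half circle; let $v$ be the velocity vector.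

\begin{proposition}\label{prop:length}
Let $\tau,T,\Lambda$ be as in Proposition~\ref{prop:lower}, $\kappa\in(0,1]$ and $N\ge1$. There are a piecewise continuous function $\ell\ge0$ on the lift of $\Gamma_N$, whose integral with respect to the parameter is at most $CN$, and for each point $p$ of the lift an open set $U_p$ with
\[
p\in U_p\subset\mathcal M_\kappa\cap\{|X|<N+5\},\qquad\frac{J_{U_p}(p,v)}{K_{\mathcal M_\kappa}(p)}\le\ell(p)^2 .
\]
\end{proposition}

\begin{proof}
Near $W=1$ use the coordinate $\omega$ with $W=e^{\kappa\omega}$, $|\omega|<1$. This map is injective, $dV(W)=\kappa^2|e^{\kappa\omega}|^2dV(\omega)\ge e^{-2}\kappa^2dV(\omega)$, and $(z,y,e^{\kappa\omega})\in\mathcal M_\kappa$ if and only if $\operatorname{Re}\omega+\Psi(z,y)<0$. For $0<a\le1$ let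
\[
Y(a)=\bigl\{(g,y,\omega):\ |g|^2<\tfrac a{8\Lambda},\ |y|^2<\tfrac a8,\ |\omega|<\tfrac a8\bigr\}.
\]
This product of balls has volume $c\cdot\frac a\Lambda\cdot a^{n-3}\cdot a^2=c\,a^n/\Lambda$. On it $|g|<\frac\eta{10}$ by \eqref{eq:param}, and $\operatorname{Re}\omega+\Lambda|g|^2+|y|^2<\frac38a$. So a point with $(G,y,\omega)\in Y(a)$ lies in $\mathcal M_\kappa$ as soon as $-P\ge0.9a$.

\emph{Bodies.} For $p$ over $(x,z_2(x))\in\gamma_k$ let $U_p=\{|z_1-x|<r_0\}\times Y(\tau^{-k})$ in the coordinates $(z_1,g,y,\omega)$ of Lemma~\ref{lem:body}. By that lemma $U_p\subset\mathcal M_\kappa$, and the Lebesgue measure of $\mathbb C^n$ is at least $c\kappa^2$ times the Lebesgue measure in these coordinates, since $|z_2|\le1.1$. Along the lifted arc $g,y,\omega$ vanish, so $v=\partial/\partial z_1$. Apply (K4) to $\partial f/\partial z_1$: the mean value inequality on $Y(\tau^{-k})$ and the derivative bound on the disc of radius $r_0$ give $J_{U_p}(p,v)\le C\kappa^{-2}\Lambda\tau^{nk}=Cb_k$.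 By Proposition~\ref{prop:lower}(i) we can take $\ell=C$, and the parameter interval has length less than $1$.

\emph{Necks.} Let $k\ge2$, $q=\tau^{1-k}$, $Z=Z_k$, and note $b_{k-1}=\kappa^{-2}\Lambda q^{-n}$. A single product set is not enough: a box of transversal size $q/\tau$ fits along the whole neck but would lose the factor $\tau^n$ for the coefficients with $j\le0$, and a box of size $q$ fits only along the deep half. In the coordinates $(Z,g,y,\omega)$ of Lemma~\ref{lem:neck} let $U_p=U^1\cup U^2$ for all $p$ over neck arc $k$, where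
\[
U^1=\{12\varepsilon^2<|Z|<\varepsilon\}\times Y(q),\qquad U^2=\{12\varepsilon^2<|Z|<\tfrac1{10}\}\times Y(q/\tau).
\]
By \eqref{eq:neckdepth}, $U_p\subset\mathcal M_\kappa$, and $p\in U^2$ since $200\varepsilon^2\le|Z(p)|\le\frac1{200}$. Let $f\in A^2(U_p)$, $\|f\|\le1$, and expand $\phi=f/(2\pi\cos\pi z_1)=\sum_j\phi_j(g,y,\omega)Z^j$. The coefficients, computed on a circle $|Z|=r$ with $12\varepsilon^2<r<\varepsilon$, are holomorphic on $Y(q)$, and the expansion holds on both $U^1$ and $U^2$. By \eqref{eq:vol}, $\int_{U^i}|\phi|^2|Z|^{-2}\le C\kappa^{-2}$ for $i=1,2$, the integral being taken in the coordinates. Orthogonality on circles and (K4) give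
\[
|Y(q)|\sum_{j\le0}|\phi_j(0)|^2I_j\le C\kappa^{-2},\qquad|Y(q/\tau)|\sum_{j\ge1}|\phi_j(0)|^2I_j\le C\kappa^{-2},
\]
where $I_j$ is the integral of $|Z|^{2j-2}$ over any subannulus of the annulus of $U^1$ for $j\le0$, and of $U^2$ for $j\ge1$. For $j\le-1$ take $12\varepsilon^2<|Z|<24\varepsilon^2$, so $I_j\ge2\pi\log2\cdot(24\varepsilon^2)^{2j}$. For $j=0$ take $12\varepsilon^2<|Z|<\varepsilon$, so $I_0=2\pi(\frac T2-\log12)\ge T$. For $j\ge1$ take $\frac1{20}<|Z|<\frac1{10}$, so $I_j\ge2\pi\log2\cdot20^{-2j}\ge24^{-2j}$. At $p$, with $r=|Z(p)|$ and $r'=|Z_{k-1}(p)|=e^{-T}/r$, this reads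
\[
\sum_{j\in\mathbb Z}\frac{|\phi_j(0)Z^j|^2}{M_j(r)}\le Cb_{k-1},
\]
with the $M_j$ of Lemma~\ref{lem:three} for $\Theta=\tau^n$. If $f(p)=0$, then $\sum_j\phi_j(0)Z^j=0$ at $p$, so for every $j_0$
\[
Z\frac{\partial f}{\partial Z}(p)=2\pi\cos(\pi z_1)\sum_j(j-j_0)\phi_j(0)Z^j .
\]
The velocity $v$ is $Z\,\partial/\partial Z$ on the radial parts and $\pm iZ\,\partial/\partial Z$ on the half circle. By the Cauchy--Schwarz inequality $J_{U_p}(p,v)\le Cb_{k-1}\mathcal J(r)$, while Proposition~\ref{prop:lower}(ii) says $K_{\mathcal M_\kappa}(p)\ge cb_{k-1}\mathcal K(r)$. So we can take $\ell=C(\mathcal J/\mathcal K)^{1/2}$. The hypotheses of Lemma~\ref{lem:three} hold by \eqref{eq:param}; its first bound covers the two radial parts, and its second bound covers the half circle $r=e^{-T/2}$, of parameter length $\pi$.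

The path meets $N$ body arcs and $N-1$ neck arcs. On all the sets $U_p$ we have $0<\operatorname{Re}z_1<N+1$, $|\operatorname{Im}z_1|<0.6$, $|z_2|<2.5$ and $|y|<0.4$, so $|X|<N+5$.
\end{proof}

The factors $b_k$ cancel in $J/K$. This is why the bound is independent of $\kappa$, $\Lambda$ and $k$; independence of $\tau$ and $T$ comes from Lemma~\ref{lem:three}.

\section{A smooth bounded domain containing rescaled models}\label{sec:domain}

We insert the piece $\{|X|\lesssim N\}$ of a model into a small ball in the base of a fixed Hartogs domain. Two losses occur. The kernel of the domain has to be compared with the kernel of the piece, which costs a factor $E$. And the factor $\kappa$ must beat the growth \eqref{eq:growth}, so $\kappa=e^{-O(N)}$, and merely reaching the start of the path costs $O(\log(1/\kappa))=O(N)$. Both constants will depend only on the radii of the balls and not on the model, so $\tau$ can be chosen afterwards with $\log\tau$ much larger than both. One insertion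 has fixed $\tau$ and finite $N$; to make the ratio tend to $0$ we need infinitely many insertions in balls that shrink to a point.

\subsection{Localization of the kernel}
Write points of $\mathbb C^n$ as $(x,W)$ with $x\in\mathbb C^{n-1}$; $\mathbb B(x_0,r)$ is the open ball.

\begin{lemma}\label{lem:local}
For $0<r\le1$ there is $E(n,r)\ge1$ with the following property. If $\Omega\subset\{|x|<1,|W|<1\}$ is a pseudoconvex domain, $x_0\in\mathbb C^{n-1}$ and $\Omega'=\Omega\cap\{|x-x_0|<r\}$, then $K_{\Omega'}\le E(n,r)^2K_\Omega$ on $\Omega\cap\{|x-x_0|\le r/2\}$.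
\end{lemma}

\begin{proof}
Let $p\in\Omega\cap\{|x-x_0|\le r/2\}$ and $f\in A^2(\Omega')$. Let $\chi(x)\in[0,1]$ be smooth, equal to $1$ on $\mathbb B(x_0,\frac23r)$, compactly supported in $\mathbb B(x_0,r)$, with $|d\chi|\le C/r$. The form $\alpha=f\bar\partial\chi=\sum_i\alpha_i\,d\bar x_i$ is smooth and $\bar\partial$-closed on $\Omega$, and its support has distance at least $r/6$ from $p$. For $0<\delta\le1$ apply Lemma~\ref{lem:L2} with $\Phi=n\log(|\cdot-p|^2+\delta)+|x|^2$, $h_i=x_i$, $\lambda_i=1$: there is $u_\delta$ with $\bar\partial u_\delta=\alpha$ and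
\[
\int_\Omega|u_\delta|^2\bigl(|\cdot-p|^2+\delta\bigr)^{-n}e^{-|x|^2}dV\le E_1^2\|f\|^2,\qquad E_1^2=Cr^{-2}(6/r)^{2n}.
\]
On $\Omega$, $|\cdot-p|^2+\delta\le9$ and $|x|<1$, so $\|u_\delta\|\le3^ne^{1/2}E_1\|f\|$. On a fixed small ball $\mathbb B$ centered at $p$ all $u_\delta$ are holomorphic, and the mean value inequality on spheres gives $|u_\delta(p)|^2\int_{\mathbb B}(|\cdot-p|^2+\delta)^{-n}dV\le eE_1^2\|f\|^2$. The integral tends to $\int_{\mathbb B}|\cdot-p|^{-2n}dV=\infty$, so $u_\delta(p)\to0$. The function $\chi f-u_\delta\in A^2(\Omega)$ has norm at most $E\|f\|$, $E=1+3^ne^{1/2}E_1$, so $|f(p)-u_\delta(p)|^2\le E^2\|f\|^2K_\Omega(p)$. Let $\delta\to0$.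
\end{proof}

\subsection{The background function}
To replace a plurisubharmonic function $\varphi_0$ by the model near a point $x_j$, we subtract the pluriharmonic part of its Taylor polynomial and take a maximum; this needs a positive lower bound $\mu_j$ for the Levi form at $x_j$. The modification removes a Levi form of size $\mu_j$ on a ball of radius about $r_j$, and each derivative of the regularized maximum costs negative powers of $r_j$. For the result to be $C^\infty$ at the limit of the $x_j$ we therefore let $\mu_j$ decay faster than every power of $r_j$, which is why $\varphi_0$ vanishes to infinite order at $0$.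

Let $\beta(x)=e^{2-1/|x|^2}$, $\beta(0)=0$, a smooth function on $\mathbb C^{n-1}$ with $\beta<1$ on $\mathfrak B=\{|x|^2<\frac12\}$, $\beta=1$ and $d\beta\ne0$ on $\partial\mathfrak B$, and $\beta>1$ outside $\overline{\mathfrak B}$. Let $\varphi_0=-\frac12\log(1-\beta)\ge0$ on $\mathfrak B$. For $h(v)=e^{2-1/v}$ we have $h'=h/v^2$ and $h''=h(1-2v)/v^4\ge0$ for $v\le\frac12$, so the complex Hessian of $\beta=h(|x|^2)$ is at least $h'(|x|^2)$ times the identity on $\mathfrak B$. The function $-\frac12\log(1-\cdot)$ is convex with derivative at least $\frac12$ on $[0,1)$, so $\varphi_0$ is plurisubharmonic with complex Hessian at least $\frac12h'(|x|^2)$. Let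
\[
x_j=(2^{-j},0,\dots,0),\qquad\mu_j=\tfrac12h'(4^{-j})=\tfrac12\,16^je^{2-4^j}\qquad(j\ge2).
\]
On $\mathbb B(x_j,2^{-4j})$ we have $\bigl||x|^2-4^{-j}\bigr|\le3\cdot2^{-5j}$, hence $\bigl||x|^{-2}-4^j\bigr|\le6\cdot2^{-j}$ and $\beta\le Ce^{-4^j}$, $\beta\le\frac12$. Every derivative of $\beta$ is $\beta$ times a polynomial in $x,\bar x,|x|^{-2}$. By the chain rule there are $C_m,a_m$, depending on $m$ and $n$, such that
\begin{equation}\label{eq:bgder}
|\partial^\alpha\varphi_0|\le C_m2^{a_mj}e^{-4^j}\quad\text{on }\mathbb B(x_j,2^{-4j})\qquad(|\alpha|\le m).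
\end{equation}
Let $\Pi_j(\zeta)=\varphi_0(x_j)+2\sum_i\partial_{x_i}\varphi_0(x_j)\zeta_i+\sum_{i,l}\partial_{x_i}\partial_{x_l}\varphi_0(x_j)\zeta_i\zeta_l$, a holomorphic polynomial. By Taylor's formula, $\varphi_0(x_j+\zeta)-\operatorname{Re}\Pi_j(\zeta)$ is the Levi form at $x_j$ plus a cubic remainder. With $a=a_3\ge0$, \eqref{eq:bgder} and $e^{-4^j}\le\mu_j$ show that the Levi form lies between $\mu_j|\zeta|^2$ and $C2^{aj}\mu_j|\zeta|^2$ and that the remainder is at most $C2^{aj}\mu_j|\zeta|^3$. Fix integers $l\ge4$, $l>a$, and $l'>l+a$, and put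
\[
r_j=2^{-lj},\qquad r_j'=2^{-l'j},\qquad H_j=\mu_jr_j^2 .
\]
There is $j_0\ge2$ such that for $j\ge j_0$ the remainder is at most $\frac14\mu_j|\zeta|^2$ on $|\zeta|\le r_j$, and $2C2^{aj}\mu_jr_j'^2=2C2^{(a-2l'+2l)j}H_j\le H_j/16$. Then
\begin{equation}\label{eq:taylor}
\varphi_0(x_j+\zeta)-\operatorname{Re}\Pi_j(\zeta)\ \begin{cases}\ \ge\frac34\mu_j|\zeta|^2,&|\zeta|\le r_j,\\[2pt] \ \le H_j/16,&|\zeta|\le r_j'.\end{cases}
\end{equation}
The balls $\mathbb B(x_j,r_j)$ are disjoint and lie in $\{|x|<\frac12\}$, and $r_j'<r_j/2$.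

\subsection{Choice of parameters and gluing}
For each $j\ge j_0$ we choose in the following order. The radii determine $A_j=2r_j/r_j'\ge4$ and $E_j=E(n,r_j')$. Choose $\tau_j\ge\tau_0(n)$ with
\begin{equation}\label{eq:choice}
\log\tau_j\ge j\,(15A_j+E_j),
\end{equation}
then $T_j\ge T_0(\tau_j,n)$ and $\Lambda_j\ge\Lambda_0(\tau_j,T_j,n)$; let $\Psi_j$ be the corresponding function $\Psi$. For an integer $N_j\ge j+\log(2\tau_j)$ put $\kappa_j=e^{-15A_jN_j}$ and $R_j=2(N_j+10)/r_j'$. For $|\zeta|\le r_j$ we have $|R_j\zeta|\le A_j(N_j+10)$, so by \eqref{eq:growth} the derivatives of order at most $j$ of $\kappa_j\Psi_j(R_j\zeta)$ are bounded by $e^{-15A_jN_j}R_j^{\,j}\,C(\tau_j,T_j,\Lambda_j,j)\,e^{14A_j(N_j+10)}$. This tends to $0$ as $N_j\to\infty$, and we fix $N_j$ so large that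
\begin{equation}\label{eq:small}
\bigl|\partial^\alpha_\zeta\bigl(\kappa_j\Psi_j(R_j\zeta)\bigr)\bigr|\le H_j/32\qquad(|\zeta|\le r_j,\ |\alpha|\le j).
\end{equation}
Define $\varphi=\varphi_0$ on $\mathfrak B\setminus\bigcup_{j\ge j_0}\mathbb B(x_j,r_j)$, and for $|\zeta|<r_j$
\begin{equation}\label{eq:glue}
\varphi(x_j+\zeta)=\operatorname{Re}\Pi_j(\zeta)+\max\nolimits_{H_j/16}\Bigl(\varphi_0(x_j+\zeta)-\operatorname{Re}\Pi_j(\zeta),\ \tfrac14H_j+\kappa_j\Psi_j(R_j\zeta)\Bigr).
\end{equation}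
By \eqref{eq:small} the second entry lies between $0.21H_j$ and $0.29H_j$. For $|\zeta|\ge0.9r_j$ the first entry is at least $0.6H_j$ by \eqref{eq:taylor}, so $\varphi=\varphi_0$ there. For $|\zeta|\le r_j'$ the first entry is at most $H_j/16$, so
\begin{equation}\label{eq:core}
\varphi(x_j+\zeta)=\operatorname{Re}\Pi_j(\zeta)+\tfrac14H_j+\kappa_j\Psi_j(R_j\zeta)\qquad(|\zeta|\le r_j').
\end{equation}

\begin{lemma}\label{lem:smooth}
The function $\varphi$ is $C^\infty$ and plurisubharmonic on $\mathfrak B$, $\varphi\ge0$, and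
\[
\Omega=\{(x,W):\ x\in\mathfrak B,\ |W|<e^{-\varphi(x)}\}
\]
is a pseudoconvex domain with $C^\infty$ boundary, contained in $\{|x|<1,|W|<1\}$.
\end{lemma}

\begin{proof}
On $\mathbb B(x_j,r_j)$ let $\Delta_j$ be the first entry of the maximum in \eqref{eq:glue} minus the second. Then
\[
\varphi-\varphi_0=-\tfrac12\Delta_j+\tfrac{H_j}{16}\,\theta\Bigl(\frac{16\Delta_j}{H_j}\Bigr),
\]
a smooth function with compact support in the ball. Fix $m$ and let $j\ge m$. We have $H_j=\frac12e^22^{(4-2l)j}e^{-4^j}$. By \eqref{eq:bgder}, the definition of $\Pi_j$ and \eqref{eq:small}, the derivatives of $\Delta_j$ of order at most $m$ are bounded by $C_m'2^{a_m'j}e^{-4^j}$. The last term of the display is at most $\frac12|\Delta_j|+\frac1{32}H_j$, and by (M4) its derivatives of orders $1,\dots,m$ are bounded by $C_m''\max_{1\le i\le m}H_j^{1-i}(2^{a_m'j}e^{-4^j})^i\le C_m'''2^{a_m''j}e^{-4^j}$. These bounds are summable in $j$, so the series of these compactly supported functions converges in every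 $C^m$, and $\varphi\in C^\infty(\mathfrak B)$. By (M3), $i\partial\bar\partial\varphi\ge0$ away from $0$, hence everywhere by continuity. By (M1), $\varphi\ge\varphi_0\ge0$.

The domain $\Omega$ is connected, since each point can be joined to $(x,0)$ and $\mathfrak B\times\{0\}\subset\Omega$. The function $u=|W|e^{\varphi(x)}$ is continuous and plurisubharmonic, being the exponential of $\log|W|+\varphi$, and $\varphi\to\infty$ at $\partial\mathfrak B$; so $\varphi-\log(1-u)$ is a continuous plurisubharmonic exhaustion of $\Omega$. Let $\tilde\beta=1-e^{-2\varphi}$ on $\mathfrak B$ and $\tilde\beta=\beta$ elsewhere. Since $\tilde\beta=\beta$ for $|x|\ge\frac12$, $\tilde\beta$ is smooth on $\mathbb C^{n-1}$, and $\Omega=\{|W|^2+\tilde\beta(x)<1\}$. On $\{|W|^2+\tilde\beta=1\}$ the differential of $|W|^2+\tilde\beta$ is nonzero if $W\ne0$; if $W=0$, then $\tilde\beta(x)=1$, so $x\in\partial\mathfrak B$, where $d\beta\ne0$.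
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

\subsection{Transplanting the path}
Let $\Omega_j=\Omega\cap\{|x-x_j|<r_j'\}$, and let $\mathcal M^j$ be the model $\mathcal M_{\kappa_j}$ for the parameters $\tau_j,T_j,\Lambda_j$. By \eqref{eq:core}, with $\zeta=x-x_j$,
\[
\mathcal F_j(x,W)=\bigl(R_j\zeta,\ We^{\Pi_j(\zeta)+H_j/4}\bigr)
\]
maps $\Omega_j$ biholomorphically onto $\mathcal M^j\cap\{|X|<2(N_j+10)\}$ and preserves the depth. The lift of $\Gamma_{N_j}$ and the sets $U_p$ of Proposition~\ref{prop:length} lie in $\{|X|<N_j+10\}$, which corresponds to $|\zeta|<r_j'/2$. Let $\tilde p=\mathcal F_j^{-1}(p)$ be a point of the transplanted path and $\tilde v$ its velocity. By \eqref{eq:split}, Lemma~\ref{lem:local}, (K3) and (K2),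
\[
B_\Omega(\tilde p,\tilde v)^2\le\frac{J_{\mathcal F_j^{-1}(U_p)}(\tilde p,\tilde v)}{K_\Omega(\tilde p)}\le E_j^2\,\frac{J_{\mathcal F_j^{-1}(U_p)}(\tilde p,\tilde v)}{K_{\Omega_j}(\tilde p)}=E_j^2\,\frac{J_{U_p}(p,v)}{K_{\mathcal F_j(\Omega_j)}(p)}\le E_j^2\,\frac{J_{U_p}(p,v)}{K_{\mathcal M^j}(p)} .
\]
Let $p_j^*$ and $p_j$ be the preimages under $\mathcal F_j$ of the lifts of $o_1$ and $o_{N_j}$. Proposition~\ref{prop:length} gives
\begin{equation}\label{eq:along}
\operatorname{dist}^B_\Omega(p_j^*,p_j)\le CE_jN_j .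
\end{equation}
The depth of the lift of $o_k\in\gamma_k$ is $-\kappa_jP(o_k)$, so by Lemma~\ref{lem:body}
\begin{equation}\label{eq:depths}
D(p_j)\le1.1\,\tau_j^{-N_j},\qquad\frac{\kappa_j}{2\tau_j}\le D(p_j^*)\le\frac12 .
\end{equation}

\subsection{Depth, boundary distance, and descent along a fiber}

\begin{lemma}\label{lem:depth}
Let $(x,W)\in\Omega$ with $W\ne0$ and $D=D(x,W)\le1$. Then $\delta_\Omega(x,W)\le2D$. If $|x|\le\frac12$, then $\delta_\Omega(x,W)\ge c_\Omega D$, with $c_\Omega>0$ depending only on $\Omega$.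
\end{lemma}

\begin{proof}
The point $(x,We^D)$ lies on $\partial\Omega$ at distance $|W|(e^D-1)\le2D$. For the lower bound let $\delta=\delta_\Omega(x,W)$, attained at $(x',W')\in\partial\Omega$. If $\delta\ge0.1$, then $\delta\ge0.1D$. Otherwise $|x'|<0.6$, so $x'\in\mathfrak B$ and $|W'|=e^{-\varphi(x')}$. Let $A_\Omega$ be a Lipschitz constant of $e^{-\varphi}$ on $\{|x|\le0.6\}$. Then $e^{-\varphi(x)}-|W|\le(A_\Omega+1)\delta$, and the left side equals $e^{-\varphi(x)}(1-e^{-D})\ge\frac12D\min_{|x|\le1/2}e^{-\varphi}$.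
\end{proof}

To reach $p_j^*$ we descend along the $W$-disc. No information on $\varphi$ near $p_j^*$ is needed: convexity of $\log K_\Omega$ along the ray and the trivial bounds (K4) suffice.

\begin{lemma}\label{lem:fiber}
For $w\in\Omega$ there is $C_{\Omega,w}$ such that $\operatorname{dist}^B_\Omega(p,w)\le(\sqrt n+1)\log\frac1{D(p)}+C_{\Omega,w}$ for all $p=(x,W)\in\Omega$ with $|x|\le\frac12$, $W\ne0$ and $D(p)\le\frac12$.
\end{lemma}

\begin{proof}
Let $D=D(p)$, $\sigma_0=-\varphi(x)$ and $L(\sigma)=\log K_\Omega(x,e^\sigma)$ for $\sigma<\sigma_0$. By \eqref{eq:hartogs}, $K_\Omega(x,e^\sigma)$ is a series in $e^{2\sigma}$ with nonnegative coefficients, so $L'\ge0$; and $L''\ge0$ by (K5). Consider the segment $e^\sigma W/|W|$, $\sigma_0-1\le\sigma\le\sigma_0-D$, which ends at $p$. By (K5) and the Cauchy--Schwarz inequality its length is at most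
\[
\frac12\Bigl(\int_{\sigma_0-1}^{\sigma_0-D}\frac{d\sigma}{\sigma_0-\sigma}\Bigr)^{1/2}\Bigl(\int_{\sigma_0-1}^{\sigma_0-D}(\sigma_0-\sigma)L''(\sigma)\,d\sigma\Bigr)^{1/2}.
\]
The first integral is $\log\frac1D$. Integration by parts shows that the second equals $DL'(\sigma_0-D)-L'(\sigma_0-1)+L(\sigma_0-D)-L(\sigma_0-1)$. Convexity gives $\frac D2L'(\sigma_0-D)\le L(\sigma_0-\frac D2)-L(\sigma_0-D)$, and $L$ is nondecreasing, so the second integral is at most $2\bigl(L(\sigma_0-\frac D2)-L(\sigma_0-1)\bigr)$. By (K4), $L(\sigma_0-1)\ge-\log|\Omega|$. By (K4) and Lemma~\ref{lem:depth} at the point of depth $D/2$, $L(\sigma_0-\frac D2)\le\log(n!\,\pi^{-n})+2n\log\frac2{c_\Omega D}$. With $\xi=\log\frac1D$ and a constant $C_\Omega\ge0$, the length is at most $\frac12\sqrt{2\xi(2n\xi+C_\Omega)}\le\sqrt n\,\xi+\sqrt{C_\Omega\xi/2}\le(\sqrt n+1)\xi+C_\Omega$. The segment starts in the compact set $\{|x|\le\frac12,\ |W|=e^{-1-\varphi(x)}\}\subset\Omega$, on which the continuous function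 $\operatorname{dist}^B_\Omega(\cdot,w)$ is bounded.
\end{proof}

\subsection{Conclusion}
By \eqref{eq:depths} and Lemma~\ref{lem:depth}, $\delta_\Omega(p_j)\le2.2\,\tau_j^{-N_j}$. Since $N_j\ge j$ and $\tau_j\ge100$, we get $p_j\to\partial\Omega$ and
\[
-\log\delta_\Omega(p_j)\ge N_j\log\tau_j-1\longrightarrow\infty .
\]
Fix $w\in\Omega$. The point $p_j^*$ has $|x|<\frac12$, and by \eqref{eq:depths} and $N_j\ge\log(2\tau_j)$,
\[
\log\frac1{D(p_j^*)}\le15A_jN_j+\log(2\tau_j)\le30A_jN_j .
\]
Lemma~\ref{lem:fiber}, \eqref{eq:along} and \eqref{eq:choice} give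
\[
\operatorname{dist}^B_\Omega(p_j,w)\le C(15A_j+E_j)N_j+C_{\Omega,w}\le\frac Cj\,N_j\log\tau_j+C_{\Omega,w},
\]
with $C$ depending only on $n$ and $C_{\Omega,w}$ independent of $j$. Dividing by $N_j\log\tau_j-1$ and letting $j\to\infty$ proves Theorem~\ref{thm:main}. In particular, for this $\Omega$ the estimate \eqref{eq:improved} fails for every $w\in\Omega$ and every $C>0$. \qed

\begin{thebibliography}{9}

\bibitem{CRMA}
\emph{Cauchy-Riemann Meet Monge-Amp\`ere}, \texttt{http://gamma.im.uj.edu.pl/\textasciitilde{}blocki/publ/ln/cr-ma.pdf}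

\end{thebibliography}
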